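\title{A categorically compact convergence group\\ that is neither sequentially compact nor coarse}

\begin{abstract}
An abelian convergence group $G$ is categorically compact (c-compact) if, for every convergence group $H$, the projection $G\times H\to H$ maps closed subgroups to closed subgroups. Sequentially compact groups are c-compact and coarse. We construct in ZFC a c-compact convergence group that is neither sequentially compact nor coarse. The group contains a sequence $(x_n)$ with no convergent subsequence, while combinations $2x_a-x_b$ tend to $0$ along a system of edges $(a,b)$ that occurs inside every infinite set of indices and yet locally admits an integer potential. Two complements describe what any counterexample must look like; in particular, a countable c-compact group with analytic convergence is sequentially compact.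
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Convergence groups}
All groups are abelian, $\omega=\{0,1,2,\dots\}$, and a subsequence of $(x_n)$ is a sequence $(x_{s(n)})$ with $s:\omega\to\omega$ strictly increasing. A \emph{compatible convergence} on a group $G$ is a set $\mathcal L\subseteq G^\omega\times G$, for which we write $x_n\to x$ instead of $((x_n),x)\in\mathcal L$, with the following properties.
\begin{itemize}
\item \emph{Uniqueness:} a sequence has at most one limit.
\item \emph{Constants:} the constant sequence with value $x$ converges to $x$.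
\item \emph{Subsequences:} if $x_n\to x$, then every subsequence of $(x_n)$ converges to $x$.
\item \emph{Urysohn axiom:} if every subsequence of $(x_n)$ has a further subsequence converging to $x$, then $x_n\to x$.
\item \emph{Compatibility:} if $x_n\to x$ and $y_n\to y$, then $x_n-y_n\to x-y$.
\end{itemize}
A \emph{convergence group} is a group with a compatible convergence; the convergent sequences of a Hausdorff topological group are an example. A subset of $G$ is \emph{closed} if it contains the limits of all its convergent sequences. A product $G\times H$ carries the coordinatewise convergence, and a homomorphism $f$ is \emph{sequentially continuous} if $x_n\to x$ implies $f(x_n)\to f(x)$.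

A sequence $(x_n)$ is \emph{Cauchy} if $x_{s(n)}-x_{s'(n)}\to0$ for every pair of its subsequences. The group $G$ is \emph{complete} if every Cauchy sequence converges, \emph{sequentially compact} if every sequence has a convergent subsequence, and \emph{sequentially precompact} if every sequence has a Cauchy subsequence. It is \emph{coarse} if its convergence $\mathcal L$ is maximal: there is no compatible convergence $\mathcal L'\supsetneq\mathcal L$ on $G$.

\subsection{Categorical compactness}\label{sub:cc}
A convergence group $G$ is \emph{categorically compact}, or \emph{c-compact}, if for every convergence group $H$ the projection $\pi:G\times H\to H$ maps closed subgroups of $G\times H$ to closed subgroups of $H$.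

To see what this measures, replace subgroups by arbitrary subsets for a moment. Let $G$ be sequentially compact, let $\Gamma\subseteq G\times H$ be closed, and let $(y_n,h_n)\in\Gamma$ with $h_n\to h$. Along a subsequence $y_n\to g$, so $(g,h)\in\Gamma$ and $h\in\pi(\Gamma)$. Conversely, if $(x_n)$ has no convergent subsequence in $G$, then $\{(x_n,\frac1{n+1}):n\in\omega\}$ is closed in $G\times\mathbb R$ and its projection is not closed. So the property for closed subsets is sequential compactness itself, and c-compactness is what remains when only subgroups are tested. The first examples do not separate the two: neither $\mathbb R$ nor the discrete group $\mathbb Z$ is c-compact, because for irrational $\alpha$ the subgroup $\{(n,n\alpha):n\in\mathbb Z\}$ of $G\times\mathbb R/\mathbb Z$ is closed and projects onto a countable dense subgroup of $\mathbb R/\mathbb Z$.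

For a closed subgroup $K$ of $G$, the quotient $G/K$ carries the finest compatible convergence that makes the canonical map $G\to G/K$ sequentially continuous. The following facts are known.
\begin{itemize}
\item[(i)] A convergence group is sequentially compact if and only if it is complete and sequentially precompact.
\item[(ii)] $G$ is c-compact if and only if every quotient of $G$ by a closed subgroup is complete and every convergence group that is the image of $G$ under a sequentially continuous homomorphism is complete.
\item[(iii)] Every sequentially compact convergence group is c-compact (the argument above).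
\item[(iv)] Categorically compact abelian topological groups, defined in the analogous way, are compact.
\end{itemize}
These facts set the scene; the proofs below do not use them. The problem, posed in \cite{CG}, asks for a sequential analog of (iv):
\begin{quote}
\emph{Is every c-compact convergence group sequentially compact, or at least coarse?}
\end{quote}
The second alternative is weaker, since a sequentially compact group $(G,\mathcal L)$ is coarse: if $\mathcal L'\supseteq\mathcal L$ and $x_n\to x$ in $\mathcal L'$, then every subsequence of $(x_n)$ has an $\mathcal L$-convergent subsequence, whose limit is $x$ by uniqueness in $\mathcal L'$, and the Urysohn axiom gives $x_n\to x$ in $\mathcal L$. By (i) and (ii), the first alternative asks whether c-compactness implies sequential precompactness, and (iv) suggests that it does.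

\subsection{Results}
The answer to both parts is negative, and no axioms beyond ZFC are needed. Let $\mathfrak c=2^{\aleph_0}$.

\begin{theorem}\label{thm:main}
There are a group $G$, which is a $\mathbb Q$-vector space of size $\mathfrak c$, compatible convergences $\mathcal L\subsetneq\mathcal L'$ on $G$, and a sequence $(x_n)$ in $G$ such that $(G,\mathcal L)$ is c-compact, $x_n\to0$ in $\mathcal L'$, and no subsequence of $(x_n)$ converges in $\mathcal L$. Hence $(G,\mathcal L)$ is c-compact, not sequentially compact, and not coarse.
\end{theorem}

Two complements, which are not used in the proof of Theorem~\ref{thm:main}, describe what any counterexample must look like. The first says that it must have relations between far-out terms of $(x_n)$.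

\begin{proposition}\label{prop:rel}
Let $(G,\mathcal L)$ be c-compact, let $\mathcal L'\supseteq\mathcal L$ be a compatible convergence, and let $x_n\to0$ in $\mathcal L'$. Let $I$ be the subgroup of $\mathbb Z$ generated by all integers $\sum_ik_i$, where $k_i$ are finitely many integers for which there are finite-to-one maps $s_i:\omega\to\omega$ with $\sum_ik_ix_{s_i(l)}\to0$ in $\mathcal L$. Then $1\in I$.
\end{proposition}

The second says that such relations must be distributed irregularly. Let $[P]^\omega$ be the set of infinite subsets of $P\subseteq\omega$. A family $\mathcal C\subseteq[\omega]^\omega$ is \emph{Ramsey} if every infinite $X\subseteq\omega$ contains an infinite $A$ with $[A]^\omega\subseteq\mathcal C$ or $[A]^\omega\cap\mathcal C=\emptyset$. For a sequence $x=(x_n)$ in $G$, $m\ge1$ and $k=(k_0,\dots,k_{m-1})\in\mathbb Z^m$, cut an infinite set $D=\{d_0<d_1<\cdots\}$ into consecutive groups of $m$ elements and put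
\[
\mathcal C_{x,k}=\Bigl\{D\in[\omega]^\omega:\ \Bigl(\sum_{i<m}k_ix_{d_{mn+i}}\Bigr)_{n}\text{ converges in }G\Bigr\}.
\]

\begin{theorem}\label{thm:ramsey}
Let $G$ be c-compact and assume that $\mathcal C_{x,k}$ is Ramsey for every sequence $x$ in $G$, every $m\ge1$ and every $k\in\mathbb Z^m$. Then $G$ is sequentially compact. In particular, a countable c-compact group whose convergence is an analytic subset of $G^\omega\times G$ (with $G$ discrete) is sequentially compact.
\end{theorem}

Section~\ref{sec:tools} shows how convergences are generated and isolates the sufficient condition for c-compactness that we use. Section~\ref{sec:constraints} proves the two complements. They lead to the combinatorial core of the construction, which is stated in Section~\ref{sec:idea} and proved in Section~\ref{sec:edges}. Sections~\ref{sec:group} and~\ref{sec:conv} build $G$, $\mathcal L$ and $\mathcal L'$, and Section~\ref{sec:cc} proves c-compactness.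

\subsection{Conventions}\label{sub:conv}
``Almost all'' means ``all but finitely many'', and $X\subseteq^*Y$ means that $X\setminus Y$ is finite. The letters $P,Q,R$ denote infinite subsets of $\omega$. A \emph{partial sequence} in $G$ is a map $w:P\to G$; it \emph{converges to $g$ along $P$} if its increasing enumeration converges to $g$. To \emph{thin out} is to replace $P$ by an infinite subset. A finite-to-one map $P\to\omega$ becomes strictly increasing after thinning out. With the Urysohn axiom this gives two facts.
\begin{itemize}
\item[(F1)] If $w\to g$ along $P$ and $s:Q\to P$ is finite-to-one, then $w\circ s\to g$ along $Q$: every infinite subset of $Q$ has an infinite subset on which $s$ is strictly increasing.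
\item[(F2)] Deleting finitely many terms of a sequence does not affect its convergence: every subsequence has a subsequence that avoids the deleted terms.
\end{itemize}
Given finitely many maps $s_1,\dots,s_m$ on $P$, we can thin out so that the relation ``$s_i(n)=s_{i'}(n)$'' between indices does not depend on $n$, as there are finitely many such relations. In a sum $\sum_ir_ig(s_i(n))$ we can then add up the coefficients within each class; we call this \emph{merging}. Finally, $\mathbb Q^{(\omega)}$ is the $\mathbb Q$-vector space with basis $\delta_n$ $(n\in\omega)$.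

\section{Generating convergences and a criterion for c-compactness}\label{sec:tools}

A compatible convergence is determined by its null sequences. They form a subgroup $\mathcal N$ of $G^\omega$ that is closed under subsequences, contains no nonzero constant, and satisfies the Urysohn axiom in the form: $w\in\mathcal N$ if every subsequence of $w$ has a subsequence in $\mathcal N$. Conversely, given such an $\mathcal N$, the rule ``$x_n\to x$ if $(x_n-x)\in\mathcal N$'' defines a compatible convergence; uniqueness holds because $(x_n-x),(x_n-y)\in\mathcal N$ puts the constant $y-x$ in $\mathcal N$. The next lemma lets us prescribe null sequences at will, so long as they produce no nonzero constant.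

\begin{lemma}\label{lem:gen}
Let $\mathcal B$ be a class of partial sequences in $G$ that contains the zero map on every domain, is closed under differences of members with the same domain, is closed under $w\mapsto w\circ s$ for $w:P\to G$ and $s:Q\to P$ strictly increasing (this includes restrictions), and contains no nonzero constant. Then
\[
\mathcal N(\mathcal B)=\{w\in G^\omega:\ \text{every }P\in[\omega]^\omega\text{ contains }P'\in[P]^\omega\text{ with }w|P'\in\mathcal B\}
\]
is the group of null sequences of a compatible convergence, and every $w\in\mathcal B$ converges to $0$ along its domain.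
\end{lemma}

\begin{proof}
\emph{Subgroup.} The zero sequence lies in $\mathcal N(\mathcal B)$. Given $w,w'\in\mathcal N(\mathcal B)$ and $P$, take $P'\subseteq P$ with $w|P'\in\mathcal B$ and then $P''\subseteq P'$ with $w'|P''\in\mathcal B$; then $(w-w')|P''\in\mathcal B$.

\emph{Subsequences.} Given $w\in\mathcal N(\mathcal B)$, a strictly increasing $s$, and $P$, take $P'\subseteq s(P)$ with $w|P'\in\mathcal B$. Then $s^{-1}(P')\subseteq P$ and $(w\circ s)|s^{-1}(P')\in\mathcal B$.

\emph{Urysohn axiom.} Let every subsequence of $w$ have a subsequence in $\mathcal N(\mathcal B)$. Given $P$ with increasing enumeration $s$, some $w\circ s\circ s'$ lies in $\mathcal N(\mathcal B)$, so $(w\circ s\circ s')|Q\in\mathcal B$ for some $Q$. Composing with the inverse of the increasing bijection $s\circ s':Q\to ss'(Q)$ gives $w|ss'(Q)\in\mathcal B$, and $ss'(Q)\subseteq P$.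

\emph{Constants.} A constant in $\mathcal N(\mathcal B)$ restricts to a constant in $\mathcal B$, so it is $0$.

Finally, the increasing enumeration of $w\in\mathcal B$ and all its restrictions lie in $\mathcal B$.
\end{proof}

In the proof of fact (iii) in Section~\ref{sub:cc} the set $\Gamma$ was only closed. A subgroup also contains integer combinations of different subsequences of $(y_n,h_n)$, and the second coordinate of such a combination still converges, to the sum of the coefficients times $h$. Coefficient sum $1$ serves as well as a convergent subsequence. Coefficient sum $0$ produces a point of $\Gamma\cap(G\times\{0\})$, which is useful if that point generates enough. Call $a\in G$ a \emph{generator} if $G$ is the only closed subgroup of $G$ that contains $a$.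

\begin{lemma}\label{lem:crit}
Suppose that every sequence $(y_n)$ in the convergence group $G$ has one of the following properties.
\begin{itemize}
\item[$(\alpha)$] There are $g\in G$, finitely many integers $\mu_l$ with $\sum_l\mu_l=1$, and strictly increasing $s_l:\omega\to\omega$ with $\sum_l\mu_ly_{s_l(k)}\to g$.
\item[$(\beta)$] There are a generator $a$, finitely many integers $\mu_l$ with $\sum_l\mu_l=0$, and strictly increasing $s_l:\omega\to\omega$ with $\sum_l\mu_ly_{s_l(k)}\to a$.
\end{itemize}
Then $G$ is c-compact.
\end{lemma}

\begin{proof}
Let $\Gamma\le G\times H$ be a closed subgroup and let $(y_n,h_n)\in\Gamma$ with $h_n\to h$. Each $(h_{s_l(k)})_k$ converges to $h$, so $\sum_l\mu_lh_{s_l(k)}\to(\sum_l\mu_l)h$. In case $(\alpha)$ the points $\sum_l\mu_l(y_{s_l(k)},h_{s_l(k)})\in\Gamma$ converge to $(g,h)$, so $(g,h)\in\Gamma$. In case $(\beta)$ they converge to $(a,0)$. The subgroup $K=\{y\in G:(y,0)\in\Gamma\}$ is closed and contains $a$, so $K=G$. Then $(0,h_n)=(y_n,h_n)-(y_n,0)\in\Gamma$, and $(0,h)\in\Gamma$. In both cases $h\in\pi(\Gamma)$.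
\end{proof}

\section{Two constraints on a counterexample}\label{sec:constraints}

To extract information from c-compactness we test it against a group $H$ in which one sequence converges and no relation holds that is not forced by the axioms. For infinite $A\subseteq\omega$ let $F_A$ be the free abelian group on $\{e_n:n\in A\}\cup\{e_\infty\}$, and let $\mathcal B_A$ be the class of partial sequences $l\mapsto\sum_{i<m}k_i(e_{s_i(l)}-e_\infty)$ with $m\ge0$, $k_i\in\mathbb Z$ and $s_i:P\to A$ finite-to-one. This class contains $0$ and is closed under differences and under composition with strictly increasing maps. Suppose that a member is constant with value $y$. After merging, the $s_i(l)$ are distinct for each $l$, so $k_i$ is the coefficient of $e_{s_i(l)}$ in $y$ for all $l$. As $y$ has finite support and $s_i$ is finite-to-one, $k_i=0$; so $y=0$. By Lemma~\ref{lem:gen}, $F_A$ is a convergence group with null sequences $\mathcal N(\mathcal B_A)$, and $e_n\to e_\infty$ along $A$.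

\begin{lemma}\label{lem:test}
Let $G$ be c-compact, $A\in[\omega]^\omega$, $x_n\in G$ $(n\in A)$, $I$ a subgroup of $\mathbb Z$, and $\gamma:I\to G$ a homomorphism. Assume: whenever $m\ge1$, $k_0,\dots,k_{m-1}$ are nonzero integers, $s_i:\omega\to A$ are finite-to-one with $s_0(l),\dots,s_{m-1}(l)$ distinct for each $l$, and $\sum_ik_ix_{s_i(l)}\to y$, then $\sum_ik_i\in I$ and $y=\gamma(\sum_ik_i)$. Then $1\in I$.
\end{lemma}

\begin{proof}
Let $\Gamma\le G\times F_A$ consist of the pairs $\bigl(\sum_n\lambda_nx_n+\gamma(\nu),\ \sum_n\lambda_ne_n+\nu e_\infty\bigr)$ with $\nu\in I$ and finitely many nonzero integers $\lambda_n$. We show that $\Gamma$ is closed. Let the points of $\Gamma$ with data $(\lambda_{l,n})_n$, $\nu_l$ converge to $(y,f)$ as $l\to\infty$, where $f=\sum_n\varphi_ne_n+\varphi_\infty e_\infty$. On some infinite $P$ the difference between the second coordinate and $f$ is a member $\sum_{i<m}k_i(e_{s_i(l)}-e_\infty)$ of $\mathcal B_A$; after merging and dropping zero terms, the $k_i$ are nonzero and the $s_i(l)$ are distinct for each $l$. Put $K=\sum_ik_i$. Comparing coefficients, for $l\in P$ we have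 $\sum_n\lambda_{l,n}\delta_n=\sum_n\varphi_n\delta_n+\sum_ik_i\delta_{s_i(l)}$ and $\nu_l=\varphi_\infty-K$. So $\nu_l=\nu\in I$ is constant on $P$, and the convergence of the first coordinates gives
\[
\sum_{i<m}k_ix_{s_i(l)}\to y':=y-\sum_n\varphi_nx_n-\gamma(\nu)\quad\text{along }P.
\]
If $m\ge1$, the assumption gives $K\in I$ and $y'=\gamma(K)$; if $m=0$, then $K=0$ and $y'=0$ by uniqueness of limits. Hence $\varphi_\infty=\nu+K\in I$ and $y=\sum_n\varphi_nx_n+\gamma(\varphi_\infty)$, so $(y,f)\in\Gamma$.

By c-compactness $\pi(\Gamma)$ is closed. It contains all $e_n$, hence $e_\infty$, and this means $1\in I$.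
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rel}]
Apply Lemma~\ref{lem:test} to $(G,\mathcal L)$ with $A=\omega$ and $\gamma=0$. If $\sum_ik_ix_{s_i(l)}\to y$ in $\mathcal L$, then also in $\mathcal L'$. By (F1) the sum tends to $0$ in $\mathcal L'$, so $y=0$, and $\sum_ik_i\in I$ by the definition of $I$.
\end{proof}

For Theorem~\ref{thm:ramsey}, the point is that a relation that holds along \emph{all} infinite subsets of $A$ can be compared with itself after one index is moved. Write $x|_A$ for the subsequence $(x_n)_{n\in A}$.

\begin{lemma}\label{lem:good}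
Let $G$ be a convergence group, $x$ a sequence in $G$, $k\in\mathbb Z^m$, and $[A]^\omega\subseteq\mathcal C_{x,k}$. Then $k_ix|_A$ is Cauchy for each $i<m$.
\end{lemma}

\begin{proof}
Let $(a_l)$, $(b_l)$ be strictly increasing sequences in $A$. By the Urysohn axiom it suffices to find, in every subsequence, a further one along which $k_i(x_{a_l}-x_{b_l})\to0$. So we may assume that $a_l=b_l$ for all $l$, which is trivial, or, by symmetry, that $a_l<b_l$ for all $l$. Passing to a subsequence, we choose recursively $c^l_0<\dots<c^l_m$ in $A$ with $c^l_i=a_l$, $c^l_{i+1}=b_l$ and $c^l_m<c^{l+1}_0$; this is possible as soon as $a_l$ is so large that $i$ elements of $A$ lie strictly between $c^{l-1}_m$ and $a_l$. Deleting $b_l$, respectively $a_l$, from the $l$-th group leaves a group $g_l$, respectively $g'_l$, of $m$ elements; the two differ only in position $i$. Let $\sigma_l$ and $\sigma'_l$ be the corresponding sums with coefficients $k$, so $\sigma_l-\sigma'_l=k_i(x_{a_l}-x_{b_l})$. The sets $\bigcup_lg_l$, $\bigcup_lg'_l$ and $\bigcup_l(g_{2l}\cup g'_{2l+1})$ lie in $\mathcal C_{x,k}$. So $(\sigma_l)$, $(\sigma'_l)$ and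 $(\sigma_0,\sigma'_1,\sigma_2,\dots)$ converge. The third sequence shares a subsequence with each of the others, so all three limits agree, and $\sigma_l-\sigma'_l\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ramsey}]
Let $x$ be a sequence in $G$. List all finite tuples of integers as $k^0,k^1,\dots$ and choose infinite sets $A_0\supseteq A_1\supseteq\cdots$ with $[A_j]^\omega$ contained in or disjoint from $\mathcal C_{x,k^j}$. Picking increasing points $n_j\in A_j$ gives an infinite $A$ with $A\subseteq^*A_j$ for all $j$. Let $k=k^j\in\mathbb Z^m$ and $D\in[A]^\omega$. Deleting from $D$ a suitable initial segment whose length is a multiple of $m$ leaves a subset of $A_j$ and, by (F2), does not change whether $D\in\mathcal C_{x,k}$. So for every $k$, the set $[A]^\omega$ is contained in or disjoint from $\mathcal C_{x,k}$.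

Let $(a_l)$ enumerate $A$ increasingly, let $I=\{j\in\mathbb Z:(jx_{a_l})_l\text{ converges}\}$, and let $\gamma(j)$ be the limit. By compatibility $I$ is a subgroup and $\gamma$ a homomorphism. We check the assumption of Lemma~\ref{lem:test}. Let $\sum_{i<m}k_ix_{s_i(l)}\to y$ as there. Along an infinite set of $l$, the order of $s_0(l),\dots,s_{m-1}(l)$ is given by a fixed permutation and each group $\{s_i(l):i<m\}$ lies below the next. The union of these groups belongs to $[A]^\omega\cap\mathcal C_{x,k'}$, where $k'$ is the corresponding rearrangement of $k$. So $[A]^\omega\subseteq\mathcal C_{x,k'}$, and each $k_ix|_A$ is Cauchy by Lemma~\ref{lem:good}. Every infinite set of $l$ has an infinite subset on which $s_i$ is strictly increasing, and there $k_ix_{s_i(l)}-k_ix_{a_l}\to0$; by the Urysohn axiom this holds along $\omega$. Summing over $i$, we get $(\sum_ik_i)x_{a_l}\to y$, as required. Hence $1\in I$: the subsequence $x|_A$ converges.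

For the last statement, recall that a subset of a Polish space is analytic if it is empty or a continuous image of $\omega^\omega$, and that analytic sets are closed under countable unions and under preimages by continuous maps between Polish spaces. Give $[\omega]^\omega$ the topology inherited from $2^\omega$. Each map $D\mapsto d_n$ is locally constant, so for $y\in G$ the map $D\mapsto((\sum_{i<m}k_ix_{d_{mn+i}})_n,y)$ into $G^\omega\times G$ is continuous. The set $\mathcal C_{x,k}$ is the union, over the countably many $y\in G$, of the preimages of $\mathcal L$ under these maps, so it is analytic. Analytic subsets of $[\omega]^\omega$ are Ramsey by Silver's theorem \cite{Silver}.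
\end{proof}

\section{Edges and potentials}\label{sec:idea}

We want a sequence $(x_n)$, whose terms we call \emph{letters}, that is $\mathcal L'$-null and has no $\mathcal L$-convergent subsequence. By Proposition~\ref{prop:rel}, applied also to the subsequences of $(x_n)$, the convergence $\mathcal L$ must have null sequences $\sum_ik_ix_{s_i(l)}$ whose coefficient sums generate $\mathbb Z$. A single term $\pm x_{s(l)}$ is forbidden, and we use $2x_a-x_b$. If $2x_{a_k}-x_{b_k}\to0$ for strictly increasing $(a_k)$, $(b_k)$ in $P$, then $(x_n)_{n\in P}$ satisfies $(\alpha)$ of Lemma~\ref{lem:crit} with coefficients $2,-1$. So we look for a supply of ordered pairs $(a,b)$, called \emph{edges}, and we shall declare the \emph{edge vectors} $2x_a-x_b$ null along suitable sequences of edges. There are two demands: every infinite set $P$ must contain such a sequence of edges, and no letter may become a combination of edge vectors.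

Treat the letters as the basis vectors $\delta_n$ of $\mathbb Q^{(\omega)}$. A \emph{potential} for a set of edges is a map $\theta:\omega\to\mathbb Z$ with $\theta(b)=\theta(a)+1$ for each edge $(a,b)$. If $\theta$ is a potential, the linear functional $\delta_n\mapsto2^{\theta(n)}$ sends $2\delta_a-\delta_b$ to $2\cdot2^{\theta(a)}-2^{\theta(a)+1}=0$ and does not vanish on any $\delta_n$; so no letter is in the span of the edge vectors. The triangle $(a,b),(b,c),(a,c)$ has no potential, and indeed
\[
\delta_c=2(2\delta_a-\delta_b)+(2\delta_b-\delta_c)-2(2\delta_a-\delta_c).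
\]
So we cannot use all pairs $a<b$ from an infinite set; this is the phenomenon behind Lemma~\ref{lem:good}. Three observations shape the statement that we need.

\emph{One potential cannot serve all edges.} Given $\theta$, there is an infinite $P$ on which the parity of $\theta$ is constant, and $P$ contains no edge. But a null sequence of the generated convergence involves only a fixed number $N$ of edge sequences, taken from finitely many families and tending to infinity. So potentials are needed only for $N$ edges from finitely many families, outside a finite set.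

\emph{The families must overlap.} Suppose that to each $P$ we assign $R=\{i_0<i'_0<i_1<i'_1<\cdots\}\subseteq P$ with edges $(i_k,i'_k)$. The set assigned to $P'=\{i_0,i_1,\dots\}$ is an infinite subset of $R$ with different edges. So the families cannot be kept almost disjoint, and cycles that use several families have to be controlled.

\emph{Several letters move at once.} For $y_i=\sum_{l\le L}q_lx_{\tau_l(i)}$ we have $2y_i-y_{i'}=\sum_lq_l(2x_{\tau_l(i)}-x_{\tau_l(i')})$, which is a combination of edge vectors if $(\tau_l(i),\tau_l(i'))$ is an edge for every $l$. We therefore ask for pairs $i<i'$ that work for all $\tau_l$ simultaneously.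

A \emph{task} is a tuple $t=(P,\tau_1,\dots,\tau_L)$ with $P\in[\omega]^\omega$, $L\ge1$ and injective maps $\tau_l:P\to\omega$. The set $\mathbb T$ of tasks has size $\mathfrak c$.

\begin{proposition}\label{prop:edges}
For each task $t=(P,\tau_1,\dots,\tau_L)$ there are $i_0<i'_0<i_1<i'_1<\cdots$ in $P$ such that the sets $E_t=\{(\tau_l(i_k),\tau_l(i'_k)):k\in\omega,\ l\le L\}$ have the following property. For every finite $\mathcal F\subseteq\mathbb T$ and every $N\ge1$ there is a finite $Y\subseteq\omega$ such that any edges $(a_j,b_j)\in E_{t_j}$ with $t_j\in\mathcal F$ and $a_j,b_j\notin Y$ $(j=1,\dots,N)$ have a potential.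
\end{proposition}

A cycle of length four shows the mechanism of the proof (Figure~\ref{fig:cycles}). Let $t=(P,\tau_1,\tau_2)$ be a new task, and let $s$ be an older task such that for many $n\in P$ an edge of $E_s$ joins $\tau_1(n)$ and $\tau_2(n)$. Pairing $n<n'$ for $t$ closes a square. Let $(\tau_1(n),\tau_2(n))\in E_s$ and normalize $\theta(\tau_1(n))=0$. Three of the edges force $\theta(\tau_1(n'))=1$, $\theta(\tau_2(n))=1$, $\theta(\tau_2(n'))=2$. The fourth edge is consistent with this if it is $(\tau_1(n'),\tau_2(n'))$, and inconsistent if it is $(\tau_2(n'),\tau_1(n'))$. The remedy is to thin out $P$, before pairing, until the older edges look the same from $n$ and from $n'$. Then the two $t$-edges of the square cancel, and the square collapses to a closed walk that uses $s$ alone. The difficulty is that there are $\mathfrak c$ tasks, while only a limited number of such thinnings can be carried out simultaneously.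

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.9]
\node (a) at (0,0) {$a$}; \node (b) at (1,1.7) {$b$}; \node (c) at (2,0) {$c$};
\draw[->] (a)--(b); \draw[->] (b)--(c); \draw[->] (a)--(c);
\node (p) at (4,0) {$\tau_1(n)$}; \node (q) at (6.4,0) {$\tau_1(n')$};
\node (r) at (4,1.7) {$\tau_2(n)$}; \node (s) at (6.4,1.7) {$\tau_2(n')$};
\draw[->] (p)--node[below]{$t$}(q); \draw[->] (r)--node[above]{$t$}(s);
\draw[->,dashed] (p)--node[left]{$s$}(r); \draw[->,dashed] (q)--node[right]{$s$}(s);
\node (P) at (8.8,0) {$\tau_1(n)$}; \node (Q) at (11.2,0) {$\tau_1(n')$};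
\node (R) at (8.8,1.7) {$\tau_2(n)$}; \node (S) at (11.2,1.7) {$\tau_2(n')$};
\draw[->] (P)--node[below]{$t$}(Q); \draw[->] (R)--node[above]{$t$}(S);
\draw[->,dashed] (P)--node[left]{$s$}(R); \draw[->,dashed] (S)--node[right]{$s$}(Q);
\end{tikzpicture}
\caption{A potential is an integer labeling of the vertices that increases by $1$ along every arrow. The triangle has none. A square formed by two arrows of a new task $t$ and two dashed arrows of an older task $s$ has a potential if the dashed arrows are parallel (middle), and none if they are opposite (right).}
\label{fig:cycles}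
\end{figure}

\section{Construction of the edge system}\label{sec:edges}

The tasks will be sorted into levels. Tasks of the same level are made almost disjoint in a strong sense, and a task is thinned out only against the few tasks of lower level that it actually meets.

\subsection{The cardinal $\mathfrak h$ and a matrix of almost disjoint families}
A family $\mathcal O\subseteq[R]^\omega$ is \emph{open dense in $[R]^\omega$} if $X\in\mathcal O$, $Y\in[R]^\omega$ and $Y\subseteq^*X$ imply $Y\in\mathcal O$, and every $X\in[R]^\omega$ contains a member of $\mathcal O$. Such a family is a requirement that can be met by thinning out and survives further thinning. Let $\mathfrak h$ be the least number of open dense families in $[\omega]^\omega$ whose intersection is not dense, that is, some infinite set contains no member of the intersection.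

\begin{itemize}
\item \emph{$\mathfrak h$ exists and $\mathfrak h\le\mathfrak c$.} For infinite $A$ let $\mathcal O_A=\{X:A\not\subseteq^*X\}$. It is open, and it is dense because $A$ is not almost contained in both halves of a splitting of $X$ into two infinite sets. Since $X\notin\mathcal O_X$, the intersection of all $\mathcal O_A$ is empty.
\item \emph{$\mathfrak h>\omega$.} If $X_0\supseteq X_1\supseteq\cdots$ are infinite, picking increasing points $n_i\in X_i$ gives an infinite $X\subseteq X_0$ with $X\subseteq^*X_i$ for all $i$, a \emph{pseudo-intersection}. Given open dense $\mathcal O_i$ and an infinite set, choose decreasing subsets $X_i\in\mathcal O_i$; a pseudo-intersection lies in all $\mathcal O_i$.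
\item \emph{The intersection of fewer than $\mathfrak h$ open dense families in $[R]^\omega$ is open dense.} For $R=\omega$ this is the definition, and a bijection $R\to\omega$ transfers it.
\item \emph{$\mathfrak h$ is regular.} Otherwise split $\mathfrak h$ families with non-dense intersection into fewer than $\mathfrak h$ groups of size less than $\mathfrak h$, and apply the previous item twice. In particular, countably many ordinals below $\mathfrak h$ have their supremum below $\mathfrak h$.
\end{itemize}
A family of infinite subsets of $\omega$ is \emph{almost disjoint} if distinct members have finite intersection, and it is \emph{MAD} if, in addition, every infinite set meets some member in an infinite set. Finite MAD families are allowed.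

\begin{lemma}\label{lem:matrix}
There are MAD families $\mathcal A_\beta$ $(\beta<\mathfrak h)$ such that:
\begin{itemize}
\item[(M1)] for $\gamma\le\delta$, each member of $\mathcal A_\delta$ is almost contained in a member of $\mathcal A_\gamma$;
\item[(M2)] if $\gamma\le\delta$, $A_0\ne A_1$ in $\mathcal A_\gamma$, and $A'_0,A'_1\in\mathcal A_\delta$ with $A_0\cap A'_0$ and $A_1\cap A'_1$ infinite, then $A'_0\ne A'_1$;
\item[(M3)] for every infinite $X$ and all sufficiently large $\delta<\mathfrak h$, the set $X$ meets at least two members of $\mathcal A_\delta$ in infinite sets.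
\end{itemize}
\end{lemma}

\begin{proof}
Take $\mathfrak h$ open dense families and an infinite set $X_0$ that contains no member of their intersection. Restricting the families to $[X_0]^\omega$ and transferring by a bijection $X_0\to\omega$, we obtain open dense families $\mathcal O_\beta$ $(\beta<\mathfrak h)$ in $[\omega]^\omega$ with empty intersection. Let $\mathcal A_\gamma$ be given for $\gamma<\beta$. The family of all sets almost contained in a member of $\mathcal A_\gamma$ is open, and dense because $\mathcal A_\gamma$ is MAD. The intersection $\mathcal O$ of these families with $\mathcal O_\beta$ is open dense. Let $\mathcal A_\beta$ be a maximal almost disjoint subfamily of $\mathcal O$. It is MAD, since an infinite set almost disjoint from all its members would contain a member of $\mathcal O$ that could be added. This gives (M1).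

(M2) By (M1), $A'_i$ is almost contained in a member of $\mathcal A_\gamma$, which meets $A_i$ in an infinite set and so equals $A_i$. If $A'_0=A'_1$, then $A_0\cap A_1$ is infinite, which is false.

(M3) Choose $\gamma$ with $X\notin\mathcal O_\gamma$, and $A_0\in\mathcal A_\gamma$ with $X\cap A_0$ infinite. If $X\subseteq^*A_0\in\mathcal O_\gamma$, then $X\in\mathcal O_\gamma$; so $X\setminus A_0$ is infinite and meets some $A_1\in\mathcal A_\gamma$, necessarily different from $A_0$, in an infinite set. For $\delta\ge\gamma$ take $A'_i\in\mathcal A_\delta$ meeting $X\cap A_i$ in an infinite set; then $A'_0\neq A'_1$ by (M2).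
\end{proof}

\subsection{The level of a task}
A task must keep away from fewer than $\mathfrak c$ earlier tasks of its level. This may exceed the number of requirements that thinning can meet, so we arrange instead that each task has $\mathfrak c$ different places in some $\mathcal A_\beta$ to choose from.

\begin{lemma}\label{lem:level}
For each task $t=(P,\tau_1,\dots,\tau_L)$ there are $\beta(t)<\mathfrak h$, infinite sets $P^t_\chi\subseteq P$ $(\chi\in2^\omega)$, and $A^t_{l,\chi}\in\mathcal A_{\beta(t)}$ with $\tau_l(P^t_\chi)\subseteq^*A^t_{l,\chi}$, such that $\chi\mapsto A^t_{l,\chi}$ is injective for each $l\le L$.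
\end{lemma}

\begin{proof}
Say that infinite sets $R^0,R^1\subseteq P$ are \emph{$\gamma$-separated for $l$} if $\tau_l(R^0)$ and $\tau_l(R^1)$ are almost contained in distinct members of $\mathcal A_\gamma$. First, every infinite $R\subseteq P$ has infinite subsets $R^0,R^1$ that are $\gamma$-separated for all $l\le L$, for some $\gamma$. Start with $R^0=R^1=R$, $\gamma=0$, and treat $l=1,\dots,L$ in turn. Let $R^0,R^1$ be $\gamma$-separated for all $l'<l$. By (M3) take $\delta\ge\gamma$ such that the infinite set $\tau_l(R^1)$ meets two members of $\mathcal A_\delta$ in infinite sets. Thin out $R^0$ so that $\tau_l(R^0)\subseteq A\in\mathcal A_\delta$, and $R^1$ so that $\tau_l(R^1)\subseteq A'\in\mathcal A_\delta$ with $A'\ne A$. Thin out both further so that each $\tau_{l'}(R^i)$, $l'<l$, lies in a member of $\mathcal A_\delta$. By (M2), $R^0$ and $R^1$ are $\delta$-separated for all $l'\le l$.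

Iterating from $P_\emptyset=P$, we get sets $P_\nu$ and ordinals $\gamma_\nu$ $(\nu\in2^{<\omega})$ such that $P_{\nu0},P_{\nu1}\subseteq P_\nu$ are $\gamma_\nu$-separated for all $l$. Let $\beta(t)=\sup_\nu\gamma_\nu<\mathfrak h$. For $\chi\in2^\omega$ let $P^t_\chi$ be a pseudo-intersection of $(P_{\chi|n})_n$, thinned out so that each $\tau_l(P^t_\chi)$ lies in some $A^t_{l,\chi}\in\mathcal A_{\beta(t)}$. If $\chi\neq\chi'$ have longest common initial segment $\nu$, then $\tau_l(P^t_\chi)$ and $\tau_l(P^t_{\chi'})$ are almost contained in distinct members of $\mathcal A_{\gamma_\nu}$, and $A^t_{l,\chi}\ne A^t_{l,\chi'}$ by (M2).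
\end{proof}

We call $\beta(t)$ the \emph{level} of $t$.

\subsection{The recursion}
For each task $t=(P,\tau_1,\dots,\tau_L)$ we shall choose an infinite set $R_t\subseteq P$ such that
\begin{itemize}
\item[(R1)] for $l,l'\le L$, either $\tau_l=\tau_{l'}$ on $R_t$, or $\tau_l(R_t)\cap\tau_{l'}(R_t)=\emptyset$.
\end{itemize}
List $R_t=\{i_0<i'_0<i_1<i'_1<\cdots\}$; this defines $E_t$. Call $i_k$ and $i'_k$ \emph{mates} and put $V_t=\bigcup_l\tau_l(R_t)$. By (R1) and injectivity, a point $v=\tau_l(n)\in V_t$ determines $n\in R_t$ and the map $\tau_l|R_t$. So, with $n'$ the mate of $n$, we can define $v^t=\tau_l(n')$, and $\varepsilon_t(v)=+1$ if $n<n'$, $\varepsilon_t(v)=-1$ if $n>n'$. The map $v\mapsto v^t$ is an involution of $V_t$ without fixed points, $\varepsilon_t(v^t)=-\varepsilon_t(v)$, and for $(a,b)\in E_t$ we have $b=a^t$ and $\varepsilon_t(a)=+1$.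

Let $t$ have level $\beta$ and let $R_s$ be chosen for all tasks $s$ of level less than $\beta$. A \emph{$t$-word of length $k\ge0$} is a tuple $w=(l,s_1,\dots,s_k)$ with $l\le L$ and tasks $s_i$ of level less than $\beta$; we write $ws$ for $w$ followed by $s$. The word records where the moves of lower level carry the points $\tau_l(n)$: define partial maps on $P$ by $\tau_{(l)}=\tau_l$ and $\tau_{ws}(n)=\tau_w(n)^s$, the latter being defined if and only if $\tau_w(n)$ is defined and lies in $V_s$. Each $\tau_w$ is injective. For $R\subseteq P$ let $\tau_w(R)$ be the set of the defined values $\tau_w(n)$, $n\in R$, and call $w$ \emph{alive on $R$} if $\tau_w(n)$ is defined for almost all $n\in R$.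

\begin{lemma}\label{lem:rec}
There are infinite sets $R_t\subseteq P$ satisfying (R1) and sets $W_t$ of $t$-words $(t=(P,\tau_1,\dots,\tau_L)\in\mathbb T)$ such that:
\begin{itemize}
\item[(R2)] $(1),\dots,(L)\in W_t$; if $ws\in W_t$ then $w\in W_t$; all $w\in W_t$ are alive on $R_t$;
\item[(R3)] if $w\in W_t$, $\beta(s)<\beta(t)$ and $\tau_w(R_t)\cap V_s$ is infinite, then $ws\in W_t$, $\tau_w(R_t)\subseteq^*V_s$, and $\varepsilon_s(\tau_w(n))$ has the same value for almost all $n\in R_t$;
\item[(R4)] for $w,w'\in W_t$, either $\tau_w(n)=\tau_{w'}(n)$ for almost all $n\in R_t$, or there is a finite set $Y'$ with $\tau_w(n)\ne\tau_{w'}(m)$ for all $n,m\in R_t\setminus Y'$ at which the values are defined;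
\item[(R5)] for distinct $t,t'$ of the same level, $w\in W_t$ and $w'\in W_{t'}$, there are only finitely many $(n,m)\in R_t\times R_{t'}$ with $\tau_w(n)=\tau_{w'}(m)$.
\end{itemize}
\end{lemma}

Conditions (R3) and (R4) say that the lower levels look the same from almost all points of $R_t$, and (R5) says that moves of lower level almost never lead from $V_t$ to $V_{t'}$.

\begin{proof}
We use recursion on the level. Fix $\beta<\mathfrak h$, let all lower levels be done, and let $\mu=|\beta|+\omega<\mathfrak h$. By (R5) for words of length $0$,
\begin{equation}\label{eq:ad}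
V_s\cap V_{s'}\text{ is finite for distinct }s,s'\text{ of the same level }\gamma<\beta .
\end{equation}
Well-order the tasks of level $\beta$ so that each has fewer than $\mathfrak c$ predecessors, and treat them in this order. Along with $R_t$ and $W_t$ we produce sets $[w]\in\mathcal A_\beta$ with $\tau_w(R_t)\subseteq^*[w]$ for $w\in W_t$, and we ensure $|W_t|\le\mu$. Put $Z_t=\{[w]:w\in W_t\}$. Let $t=(P,\tau_1,\dots,\tau_L)$ be the task to be treated.

\emph{Choosing a place.} The union $Z$ of the sets $Z_{t'}$ for earlier $t'$ is a union of fewer than $\mathfrak c$ sets of size at most $\mu<\mathfrak h\le\mathfrak c$, so $|Z|<\mathfrak c$. By Lemma~\ref{lem:level}, each element of $Z$ equals $A^t_{l,\chi}$ for at most $L$ pairs $(l,\chi)$. Fix $\chi$ with $A^t_{l,\chi}\notin Z$ for all $l\le L$.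

\emph{Deciding a word.} Let $w$ be alive on $R\subseteq P$ and $\gamma<\beta$. Say that $w$ is \emph{$\gamma$-decided on $R'\in[R]^\omega$} if either $\tau_w(R')\cap V_s$ is finite for all $s$ of level $\gamma$, or there is an $s$ of level $\gamma$ with $\tau_w(R')\subseteq^*V_s$ and $\varepsilon_s\circ\tau_w$ constant on almost all of $R'$. These $R'$ form an open family. It is dense in $[R]^\omega$: if $\tau_w(R')\cap V_s$ is infinite for some $s$ of level $\gamma$, thin out $R'$ so that $\tau_w$ maps it into $V_s$ and the sign is constant; otherwise $R'$ is already decided.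

\emph{Closing off.} Start with $R_0=P^t_\chi$ and $W_0=\{(1),\dots,(L)\}$. Given $R_i$ and a set $W_i$ of at most $\mu$ words alive on $R_i$, choose $R_{i+1}\subseteq R_i$ on which every $w\in W_i$ is $\gamma$-decided for every $\gamma<\beta$; these are at most $\mu<\mathfrak h$ open dense requirements. Let $W_{i+1}$ consist of $W_i$ and all words $ws$ with $w\in W_i$, $\beta(s)<\beta$ and $\tau_w(R_{i+1})\subseteq^*V_s$. These words are alive on $R_{i+1}$. By \eqref{eq:ad}, for each $w$ and $\gamma$ there is at most one such $s$ of level $\gamma$, so $|W_{i+1}|\le\mu$. This is where the levels pay off: of the $\mathfrak c$ older tasks only $\mu$ are relevant. Let $W_t=\bigcup_iW_i$ and let $R\subseteq R_0$ be a pseudo-intersection of $(R_i)$. Then (R2) and (R3) hold for every infinite $R_t\subseteq R$. For (R3), let $w\in W_i$, $\beta(s)=\gamma$, and let $\tau_w(R_t)\cap V_s$ be infinite. Since $R_t\subseteq^*R_{i+1}$, the word $w$ is $\gamma$-decided on $R_{i+1}$ by the second alternative, with some $s'$. Then $V_s\cap V_{s'}$ is infinite, so $s'=s$ by \eqref{eq:ad}, and $ws\in W_{i+1}$.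

\emph{Parallel or disjoint.} For $w,w'\in W_t$, the sets $R'\in[R]^\omega$ for which (R4) holds form an open family. It is dense: if $\tau_w=\tau_{w'}$ on an infinite subset of $R'$, pass to it. Otherwise choose $n_0<n_1<\cdots$ in $R'$ with both values defined, $\tau_w(n_i)\ne\tau_{w'}(n_i)$, and $\tau_w(n_i)\neq\tau_{w'}(n_j)$, $\tau_{w'}(n_i)\ne\tau_w(n_j)$ for $j<i$; by injectivity each $n_j$ excludes at most two candidates. For $w\in W_t$, the sets $R'$ with $\tau_w(R')$ almost contained in a member of $\mathcal A_\beta$ also form an open dense family, as $\mathcal A_\beta$ is MAD. Meet these at most $\mu$ requirements by one set $R'$. By (R4) for the words $(l),(l')$, deleting finitely many points from $R'$ gives (R1). The result is $R_t$, and the sets $[w]$ are defined. Since $\tau_l(R_t)\subseteq^*A^t_{l,\chi}\in\mathcal A_\beta$, we have $[(l)]=A^t_{l,\chi}$.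

\emph{Proof of (R5).} The statement is symmetric, so let $t'$ be earlier than $t$. We use induction on the length of $w\in W_t$, for all $w'\in W_{t'}$ at once. If $w=(l)$, then $\tau_w(R_t)\subseteq^*A^t_{l,\chi}$ and $\tau_{w'}(R_{t'})\subseteq^*[w']\in Z_{t'}$. These are distinct members of $\mathcal A_\beta$, so the two images have finite intersection, and injectivity gives finitely many pairs. Let $w=w_1s$ and suppose that $\tau_w(n)=\tau_{w'}(m)$ for infinitely many pairs. By injectivity infinitely many $m$ occur, and $\tau_{w'}(m)=\tau_{w_1}(n)^s\in V_s$ for them, so $w's\in W_{t'}$ by (R3). For these pairs $\tau_{w's}(m)=(\tau_{w_1}(n)^s)^s=\tau_{w_1}(n)$, contrary to the induction hypothesis for $w_1\in W_t$ and $w's\in W_{t'}$.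
\end{proof}

\subsection{Closed walks}
For finite $\mathcal F\subseteq\mathbb T$, an \emph{$\mathcal F$-walk of length $k$} is a sequence $v_0,s_1,v_1,\dots,s_k,v_k$ with $s_i\in\mathcal F$, $v_{i-1}\in V_{s_i}$ and $v_i=v_{i-1}^{s_i}$. Its \emph{voltage} is $\sum_i\varepsilon_{s_i}(v_{i-1})$, the number of edges traversed forward minus the number traversed backward. The walk is \emph{bad} if $v_k=v_0$ and the voltage is not $0$. Since the moves are involutions, a walk is determined by $(s_1,\dots,s_k)$ and one vertex $v_i$ with its position $i$. So each point of $\omega$ lies on finitely many $\mathcal F$-walks of length at most $N$.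

\begin{lemma}\label{lem:voltage}
For every finite $\mathcal F\subseteq\mathbb T$ and every $N$ there are only finitely many bad $\mathcal F$-walks of length at most $N$.
\end{lemma}

\begin{proof}
For $\mathcal F=\emptyset$ there are none. Otherwise use induction on the largest level $\beta$ of a task in $\mathcal F$. Let $\mathcal F_1$ be the set of tasks of level $\beta$ in $\mathcal F$ and $\mathcal F_0=\mathcal F\setminus\mathcal F_1$; the lemma holds for $\mathcal F_0$. For $t\in\mathcal F_1$ let $W^N_t$ be the finite set of words in $W_t$ of length at most $N$ with all $s_i\in\mathcal F_0$. There is a finite $Y_t\subseteq R_t$ such that, with $R^\circ_t=R_t\setminus Y_t$, all $\tau_w$ $(w\in W^N_t)$ are defined on $R^\circ_t$, and for $w,w'\in W^N_t$ and $s\in\mathcal F_0$: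
\begin{itemize}
\item[(a)] either $ws\in W_t$, $\tau_w(R^\circ_t)\subseteq V_s$, and $\varepsilon_s\circ\tau_w$ is constant on $R^\circ_t$, with value $\varepsilon(w,s)$ say; or $\tau_w(R^\circ_t)\cap V_s=\emptyset$;
\item[(b)] if $\tau_w(n)=\tau_{w'}(m)$ with $n,m\in R^\circ_t$, then $n=m$ and $\tau_w=\tau_{w'}$ on $R^\circ_t$;
\item[(c)] $\tau_w(R^\circ_t)\cap V_{t'}=\emptyset$ for $t'\in\mathcal F_1\setminus\{t\}$.
\end{itemize}
Indeed, (a) follows from (R3) according as $\tau_w(R_t)\cap V_s$ is infinite or finite, (b) from (R4) and injectivity, and (c) from (R5) applied to $w$ and the $t'$-words of length $0$; each condition excludes finitely many points. Let $Y$ be the finite set consisting of $\bigcup\{\tau_w(Y_t):t\in\mathcal F_1,\ w\in W^N_t\}$ and all vertices of bad $\mathcal F_0$-walks of length at most $N$. Only finitely many walks of length at most $N$ meet $Y$, so it suffices to show that no bad $\mathcal F$-walk $v_0,s_1,\dots,s_k,v_k$ with $k\le N$ avoids $Y$.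

Suppose that one does. It is not an $\mathcal F_0$-walk, so it uses some $t\in\mathcal F_1$. A cyclic rotation changes neither vertices nor voltage, so let $s_1=t$. Then $v_0=\tau_l(n_0)$ with $n_0\in R_t$, and $n_0\in R^\circ_t$ because $v_0\notin Y$. Let $n'_0$ be the mate of $n_0$. We show by induction that $v_i=\tau_{w_i}(m_i)$ with $w_i\in W^N_t$ of length at most $i$ and $m_i\in\{n_0,n'_0\}\cap R^\circ_t$, starting with $w_0=(l)$, $m_0=n_0$. Let $i<k$.
\begin{itemize}
\item If $s=s_{i+1}\in\mathcal F_0$, then $v_i\in V_s$, so the first alternative of (a) holds. Take $w_{i+1}=w_is$, $m_{i+1}=m_i$. The step has voltage $\varepsilon(w_i,s)$.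
\item If $s_{i+1}=t$, then $v_i=\tau_{l'}(m)$ with $m\in R_t$, and $m\in R^\circ_t$ as $v_i\notin Y$. By (b), $m=m_i$ and $\tau_{w_i}=\tau_{l'}$ on $R^\circ_t$. Let $m_{i+1}$ be the mate of $m_i$. Then $v_{i+1}=\tau_{l'}(m_{i+1})$, and $m_{i+1}\in R^\circ_t$ as $v_{i+1}\notin Y$; so $v_{i+1}=\tau_{w_i}(m_{i+1})$. Take $w_{i+1}=w_i$. The step has voltage $+1$ if $m_i<m_{i+1}$ and $-1$ otherwise.
\item The case $s_{i+1}\in\mathcal F_1\setminus\{t\}$ is excluded by (c).
\end{itemize}
From $\tau_{w_k}(m_k)=v_k=v_0=\tau_l(n_0)$ and (b) we get $m_k=n_0$ and $\tau_{w_k}(n_0)=v_0$. The $t$-steps switch $m_i$ between $n_0$ and $n'_0$ and the other steps fix it; so the $t$-steps alternate in direction, their number is even, and their total voltage is $0$. Now consider the points $\tau_{w_i}(n_0)$. They do not move at $t$-steps, and by (a) an $\mathcal F_0$-step $s$ leads from $\tau_{w_i}(n_0)\in V_s$ to $\tau_{w_{i+1}}(n_0)$ with voltage $\varepsilon(w_i,s)$. This is an $\mathcal F_0$-walk of length at most $N$ from $v_0$ to $v_0$ with the voltage of the original walk. It is bad, so $v_0\in Y$, a contradiction.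
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:edges}]
Given $\mathcal F$ and $N$, let $Y$ be the set of vertices of bad $\mathcal F$-walks of length at most $N$; it is finite by Lemma~\ref{lem:voltage}. Let $(a_j,b_j)\in E_{t_j}$ $(j\le N)$ be edges off $Y$ and consider the multigraph with these $N$ edges; it has no loops. Going from $a_j$ to $b_j$ is a $t_j$-step of voltage $+1$, and going back is a $t_j$-step of voltage $-1$. Choose a spanning forest, define $\theta$ on the vertices so that $\theta(b_j)=\theta(a_j)+1$ for the edges of the forest, and put $\theta=0$ elsewhere. For any other edge $(a_j,b_j)$, the path in the forest from $a_j$ to $b_j$ has voltage $\theta(b_j)-\theta(a_j)$. Followed by the step from $b_j$ back to $a_j$, it is a closed walk of length at most $N$ off $Y$, so its voltage $\theta(b_j)-\theta(a_j)-1$ is $0$.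
\end{proof}

\section{The group and its block sequences}\label{sec:group}

Proposition~\ref{prop:edges} takes care of sequences that are fixed combinations of letters. The group must be such that every sequence reduces to one of these, and sequences like $nx_0$, $nx_n$ or $x_0+\dots+x_n$ show what has to be absorbed. We let the coordinates range over a compact group $\Sigma$, so that every sequence has a coordinatewise convergent subsequence. What remains after subtracting the coordinatewise limit is a sequence of blocks moving to infinity, and we assign limits to such block sequences by transfinite recursion. The limits are taken from a second summand $C$, all of whose nonzero elements will be generators; this serves alternative $(\beta)$. In the recursion we have to divide by coefficients, so $\Sigma$ should also be a $\mathbb Q$-vector space.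

\subsection{The groups $\Sigma$, $B$, $C$ and $G$}
Let $\Sigma=\mathrm{Hom}(\mathbb Q,\mathbb R/\mathbb Z)$ with the topology of pointwise convergence. It is a closed subgroup of $(\mathbb R/\mathbb Z)^{\mathbb Q}$, hence a compact metrizable group of size at most $\mathfrak c$. It is a $\mathbb Q$-vector space under $(q\sigma)(u)=\sigma(qu)$, and multiplication by each $q\in\mathbb Q$ is continuous. Enumerate $\mathbb Q=\{u_0,u_1,\dots\}$, let $|\cdot|$ be the distance to $0$ in $\mathbb R/\mathbb Z$, and put $\|\sigma\|=\sum_n2^{-n}|\sigma(u_n)|$. This function is subadditive and symmetric, and $\|\sigma-\sigma'\|$ is a metric that induces the topology. Let $\Sigma_0$ be the set of non-injective $\sigma\in\Sigma$.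

\begin{lemma}\label{lem:sigma}
$\Sigma_0$ is a $\mathbb Q$-subspace of $\Sigma$, $\dim\Sigma_0=\dim\Sigma/\Sigma_0=\mathfrak c$, and $\mathbb Z\sigma$ is dense in $\Sigma$ for every $\sigma\in\Sigma\setminus\Sigma_0$.
\end{lemma}

\begin{proof}
Two nonzero subgroups of $\mathbb Q$ have nonzero intersection, so $\Sigma_0$ is closed under sums; and $\ker(q\sigma)=q^{-1}\ker\sigma$ for $q\ne0$. An uncountable $\mathbb Q$-vector space has dimension equal to its size. The group $\mathbb Q/\mathbb Z\subseteq\mathbb R/\mathbb Z$ is the direct sum of its $p$-primary components, all nonzero; composing $\mathbb Q\to\mathbb Q/\mathbb Z$ with the projection onto the components belonging to a set of primes gives $\mathfrak c$ different elements of $\Sigma_0$. The map $\mathbb R\to\Sigma$ sending $\lambda$ to $u\mapsto\lambda u\bmod1$ is $\mathbb Q$-linear, and the preimage of $\Sigma_0$ is $\mathbb Q$, since $\lambda u\in\mathbb Z$ for some rational $u\neq0$ if and only if $\lambda\in\mathbb Q$. So $\mathbb R/\mathbb Q$ embeds into $\Sigma/\Sigma_0$.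

Let $\sigma$ be injective and $\sigma'\in\Sigma$. A basic neighborhood of $\sigma'$ involves finitely many rationals, all of the form $j/M$ for one integer $M\geq1$. The element $\sigma(1/M)$ has infinite order, so its multiples are dense in $\mathbb R/\mathbb Z$. If $n\sigma(1/M)$ is close to $\sigma'(1/M)$, then $(n\sigma)(j/M)=jn\sigma(1/M)$ is close to $\sigma'(j/M)$ for the finitely many $j$ in question.
\end{proof}

Fix a $\mathbb Q$-subspace $C$ with $\Sigma=C\oplus\Sigma_0$. Then $\dim C=\mathfrak c$, and $\mathbb Za$ is dense in $\Sigma$ for every $a\in C\setminus\{0\}$. Let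
\[
B=\{b\in\Sigma^\omega:\|b(j)\|\to0\},\qquad\|b\|=\sup_j\|b(j)\|;
\]
``convergence in norm'' refers to this function. For $q\in\mathbb Q$ and $\varepsilon>0$ there is $\delta>0$ such that $\|\sigma\|<\delta$ implies $\|q\sigma\|<\varepsilon$. So $B$ is a $\mathbb Q$-vector space, of size and dimension $\mathfrak c$, and $\|b_n\|\to0$ implies $\|qb_n\|\to0$. For $b\in\Sigma^\omega$ and $U\subseteq\omega$ let $b|U\in\Sigma^\omega$ agree with $b$ on $U$ and vanish off $U$. The map $b\mapsto b|U$ is linear and does not increase the norm. Put
\[
G=B\oplus C,
\]
a $\mathbb Q$-vector space of size $\mathfrak c$. Since $\dim\Sigma_0=\dim B$, there is a linear map $\rho:\Sigma\to G$ with $\rho(c)=c$ for $c\in C$ and $\rho(\Sigma_0)=B$; thus $\rho(\Sigma)=G$. A sequence in $C$ that converges in $\Sigma$ to $\sigma$ will be declared convergent to $\rho(\sigma)$ in $G$. Fix $\eta\in\Sigma\setminus\{0\}$, and let the letter $x_n\in B$ have value $\eta$ at coordinate $n$ and $0$ elsewhere.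

\subsection{A scale of interval partitions}
When we assign limits to block sequences, a relation among finitely many of them could force two limits on one sequence. To exclude this we want to cut out one block from such a relation without cutting through the blocks of the other terms. This is possible if the other terms live on finer partitions, so we organize block sequences along a scale of coarser and coarser partitions.

An \emph{interval partition} $\Pi=(I_k)_{k\in\omega}$ is a partition of $\omega$ into consecutive nonempty finite intervals, its \emph{blocks}. It \emph{dominates} $\Pi'$ if almost all blocks of $\Pi$ contain a block of $\Pi'$; this relation is transitive. For $g,g'\in\omega^\omega$ write $g\le^*g'$ if $g(n)\le g'(n)$ for almost all $n$, and let $\mathfrak b$ be the least size of a family without upper bound in $(\omega^\omega,\le^*)$. It is an infinite cardinal and $\mathfrak b\le\mathfrak c$.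

\begin{lemma}\label{lem:scale}
There are interval partitions $\Pi_\xi=(I^\xi_k)_k$ $(\xi<\mathfrak b)$ such that:
\begin{itemize}
\item[(A1)] for $\zeta<\xi$, almost all blocks of $\Pi_\zeta$ meet at most two blocks of $\Pi_\xi$;
\item[(A2)] for all $0=m_0<m_1<\cdots$ there is $\xi$ such that infinitely many blocks of $\Pi_\xi$ contain an interval $[m_i,m_{i+1})$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Fewer than $\mathfrak b$ partitions are dominated by a single one.} Let $\varphi_\Pi(n)$ be the least $m$ such that $[n,m)$ contains a block of $\Pi$. Take $g$ with $g(n)>n$ and $g\ge^*\varphi_\Pi$ for all given $\Pi$, and use the endpoints $m_0=0$, $m_{i+1}=g(m_i)$.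

\emph{There are $\Theta_\xi$ $(\xi<\mathfrak b)$ not dominated by a single partition.} Take an unbounded family $(g_\xi)_{\xi<\mathfrak b}$; enlarging its members, let each be strictly increasing with $g_\xi(n)>n$. Let $\Theta_\xi$ have endpoints $m^\xi_0=0$, $m^\xi_{j+1}=g_\xi(m^\xi_j)$. Suppose that the partition with endpoints $(m_i)$ dominates all $\Theta_\xi$, and let $g(n)=m_{i+1}$ for $n\in[m_{i-1},m_i)$. For large $n$ in $[m_{i-1},m_i)$ some $[m^\xi_j,m^\xi_{j+1})$ lies in $[m_i,m_{i+1})$, so $g_\xi(n)\le g_\xi(m^\xi_j)=m^\xi_{j+1}\le g(n)$. Then $g$ bounds all $g_\xi$, a contradiction.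

Recursively let $\Pi_\xi$ dominate $\Theta_\xi$ and all $\Pi_\zeta$ with $\zeta<\xi$.

(A1) A block $J$ of $\Pi_\zeta$ that meets three blocks of $\Pi_\xi$ properly contains the middle one. Unless the middle one is among finitely many exceptions, which lie in finitely many $J$, it contains a block $J'$ of $\Pi_\zeta$, and $J'\subsetneq J$ is impossible.

(A2) Suppose that for every $\xi$ almost all blocks of $\Pi_\xi$ contain no $[m_i,m_{i+1})$. Fix $\xi$ and let $j$ be large. The block $[p,q)$ of $\Pi_\xi$ containing $m_j$ has $q<m_{j+1}$, since it does not contain $[m_j,m_{j+1})$; the next block $[q,q')$ has $q'<m_{j+2}$, since it does not contain $[m_{j+1},m_{j+2})$. So $[q,q')\subseteq[m_j,m_{j+2})$. Hence the partition with endpoints $m_{2i}$ dominates all $\Pi_\xi$, and so all $\Theta_\xi$, a contradiction.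
\end{proof}

\subsection{Block functions, windows and selection}
For $\xi<\mathfrak b$, a \emph{$\xi$-function} is a map $f:S\to B$, where $S=\{k_0<k_1<\cdots\}\subseteq\omega$ is infinite with $k_{i+1}-k_i\to\infty$ (``$S$ has growing gaps'') and $f(k)$ vanishes off $I^\xi_k$ for $k\in S$. There are at most $\mathfrak c$ of them. The ordinal product $\mathfrak c\cdot\mathfrak b$ consists of $\mathfrak b$ consecutive copies of $\mathfrak c$ and has size $\mathfrak c$; for $\alpha$ in the $\xi$-th copy, $\mathfrak c\cdot\xi\le\alpha<\mathfrak c\cdot(\xi+1)$, put $\mathrm{rk}\,\alpha=\xi$. Thus $\alpha\le\alpha'$ implies $\mathrm{rk}\,\alpha\le\mathrm{rk}\,\alpha'$. Fix a list $(f_\alpha)_{\alpha<\mathfrak c\cdot\mathfrak b}$, repetitions allowed, such that $\{f_\alpha:\mathrm{rk}\,\alpha=\xi\}$ is the set of all $\xi$-functions, and let $S_\alpha$ be the domain of $f_\alpha$. We consider sums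
\begin{equation}\label{eq:sum}
\sum_{i\le m}r_if_{\alpha_i}(k_i(n))+\sum_{j\le L}q_jx_{\tau_j(n)}\qquad(n\in P)
\end{equation}
with $m,L\ge0$, ordinals $\alpha_i<\mathfrak c\cdot\mathfrak b$ (not necessarily distinct), $r_i,q_j\in\mathbb Q$, and finite-to-one maps $k_i:P\to S_{\alpha_i}$, $\tau_j:P\to\omega$. The $i$-th \emph{block term} is supported in $J_i(n)=I^{\mathrm{rk}\,\alpha_i}_{k_i(n)}$. The sum is \emph{reduced} if all $r_i\ne0$ and the pairs $(\alpha_i,k_i(n))$, $i\le m$, are distinct for each $n$. Merging and dropping zero terms makes any sum reduced on an infinite subset of $P$.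

\begin{lemma}\label{lem:window}
Let \eqref{eq:sum} be reduced with $\mathrm{rk}\,\alpha_i\le\xi$ for all $i$, and let $k:P\to\omega$ be finite-to-one. There are an infinite $P'\subseteq P$, sets $X\subseteq\{1,\dots,m\}$ and $X'\subseteq\{1,\dots,L\}$, and intervals $U(n)$ $(n\in P')$ such that:
\begin{itemize}
\item[(W1)] $I^\xi_{k(n)}\subseteq U(n)$, and $n\mapsto\min U(n)$ is finite-to-one;
\item[(W2)] $J_i(n)\subseteq U(n)$ for $i\in X$, $J_i(n)\cap U(n)=\emptyset$ for $i\notin X$, and $\tau_j(n)\in U(n)$ exactly for $j\in X'$; so the restriction of \eqref{eq:sum} to $U(n)$ is the sum of the terms with $i\in X$ and $j\in X'$;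
\item[(W3)] the ordinals $\alpha_i$ with $i\in X$ and $\mathrm{rk}\,\alpha_i=\xi$ are pairwise distinct.
\end{itemize}
\end{lemma}

\begin{proof}
An interval $J$ \emph{straddles} $p$ if $\min J<p\le\max J$. If $J$ straddles neither $p$ nor $p'$, where $p<p'$, then $J$ is contained in or disjoint from $[p,p')$. Let $p_k=\min I^\xi_k$. A block of $\Pi_\xi$ straddles no $p_k$. An interval that straddles $p_k<p_{k'}$ contains $p_k-1$, $p_k$, $p_{k'}$ and so meets three blocks of $\Pi_\xi$. By (A1), and because the $k_i$ are finite-to-one, for almost all $n$ each $J_i(n)$ straddles at most one $p_k$, and also $k(n)\ge m$. For such $n$, among the $m+1$ points $p_{k(n)-m},\dots,p_{k(n)}$ there is a point $p$, and among $p_{k(n)+1},\dots,p_{k(n)+m+1}$ a point $p'$, that none of the $m$ intervals $J_i(n)$ straddles. Put $U(n)=[p,p')$. Then (W1) holds, and each $J_i(n)$ is inside or outside $U(n)$; thinning out gives (W2). If $i\neq i'$ in $X$ had $\alpha_i=\alpha_{i'}=\alpha$ of rank $\xi$, then $k_i(n)\ne k_{i'}(n)$ would be elements of $S_\alpha$ in $[k(n)-m,k(n)+m]$ for all $n\in P'$. Their distance is at most $2m$ and they tend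 to infinity, although $S_\alpha$ has growing gaps.
\end{proof}

We cannot give every $f_\alpha$ a limit of its own, since many are combinations of others. We select a maximal independent subfamily greedily. For a set $\Lambda'$ of ordinals, a map $u:P\to B$ is \emph{$\Lambda'$-captured} if there is a sum \eqref{eq:sum} with all $\alpha_i\in\Lambda'$ whose difference from $u(n)$ tends to $0$ in norm. Define $\Lambda\subseteq\mathfrak c\cdot\mathfrak b$ by recursion: $\alpha\in\Lambda$ if and only if no restriction of $f_\alpha$ to an infinite subset of $S_\alpha$ is $(\Lambda\cap\alpha)$-captured.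

\begin{lemma}\label{lem:select}
\begin{itemize}
\item[(C1)] Every $\xi$-function has a restriction to an infinite set that is captured by elements of $\Lambda$ of rank at most $\xi$.
\item[(C2)] A reduced sum \eqref{eq:sum} with $m\ge1$ and all $\alpha_i\in\Lambda$ does not converge in norm to an element of $B$.
\item[(C3)] If $m=0$, the points $\tau_1(n),\dots,\tau_L(n)$ are distinct for each $n$, and \eqref{eq:sum} converges in norm to an element of $B$, then all $q_j=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(C1) Let $f=f_\alpha$ with $\mathrm{rk}\,\alpha=\xi$. If $\alpha\in\Lambda$, then $f$ is $\{\alpha\}$-captured by the sum $f_\alpha(n)$. If $\alpha\notin\Lambda$, a restriction of $f$ is $(\Lambda\cap\alpha)$-captured, and ordinals below $\alpha$ have rank at most $\xi$.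

(C2) Suppose that the sum equals $b+v(n)$ with $b\in B$ and $\|v(n)\|\to0$. Let $\alpha=\alpha_{i_0}$ be the largest of the $\alpha_i$ and $\xi=\mathrm{rk}\,\alpha$. All terms have rank at most $\xi$; this is the purpose of listing the functions by rank. Apply Lemma~\ref{lem:window} with $k=k_{i_0}$, and thin out so that $k$ is injective. Since $J_{i_0}(n)=I^\xi_{k(n)}\subseteq U(n)$, we have $i_0\in X$, and by (W3) every other $i\in X$ has $\alpha_i\ne\alpha$, so $\alpha_i<\alpha$. Restrict the identity to $U(n)$. The right side $b|U(n)+v(n)|U(n)$ tends to $0$ in norm, because $b(j)\to0$ and $\min U(n)\to\infty$. Dividing by $r_{i_0}$ gives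
\[
f_\alpha(k(n))+\sum_{i\in X\setminus\{i_0\}}\frac{r_i}{r_{i_0}}f_{\alpha_i}(k_i(n))+\sum_{j\in X'}\frac{q_j}{r_{i_0}}x_{\tau_j(n)}\longrightarrow0 .
\]
With $k(n)$ as the new parameter, the maps $k_i\circ k^{-1}$ and $\tau_j\circ k^{-1}$ are finite-to-one on $k(P')$. So $f_\alpha|k(P')$ is $(\Lambda\cap\alpha)$-captured, contrary to $\alpha\in\Lambda$.

(C3) Let $b$ be the limit. The sum has the value $q_j\eta$ at coordinate $\tau_j(n)$, so $\|q_j\eta-b(\tau_j(n))\|\to0$. As $b(\tau_j(n))\to0$, we get $q_j\eta=0$, and $q_j=0$ because $\Sigma$ is a vector space.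
\end{proof}

Since $|\Lambda|\le\mathfrak c=\dim C$, we can fix a linearly independent family $(z_\alpha)_{\alpha\in\Lambda}$ in $C$. The element $z_\alpha$ will be the limit of $f_\alpha$.

\section{The two convergences}\label{sec:conv}

Let $\mathcal B_2$ be the class of partial sequences $w:P\to G$ of the form
\begin{equation}\label{eq:null}
w(n)=v(n)+\bigl(c(n)-\rho(\sigma)\bigr)+\sum_{i\le m}r_i\bigl(f_{\alpha_i}(k_i(n))-z_{\alpha_i}\bigr)+\sum_{j\le L}q_jx_{\tau_j(n)},
\end{equation}
where $v(n)\in B$ and $\|v(n)\|\to0$; $c(n)\in C$, $\sigma\in\Sigma$, and $c(n)\to\sigma$ in $\Sigma$; $\alpha_i\in\Lambda$ and $r_i,q_j\in\mathbb Q$; and $k_i:P\to S_{\alpha_i}$, $\tau_j:P\to\omega$ are finite-to-one. Define $\mathcal B_1$ in the same way with the last sum replaced by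
\[
\sum_{j\le L}q_j\bigl(2x_{a_j(n)}-x_{b_j(n)}\bigr),
\]
where $a_j,b_j:P\to\omega$ are finite-to-one and $(a_j(n),b_j(n))\in E_{t_j}$ for all $n\in P$, for fixed tasks $t_1,\dots,t_L$ and the edge sets of Proposition~\ref{prop:edges}. Let $\mathcal B_0$ consist of the sequences \eqref{eq:null} with $L=0$. Then $\mathcal B_0\subseteq\mathcal B_1\subseteq\mathcal B_2$. Each class contains $0$, is closed under differences (concatenate the sums and use that $\rho$ is additive), and is closed under composition with strictly increasing maps. It remains to exclude nonzero constants. The next lemma also says that in a constant sequence the letters cancel among themselves.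

\begin{lemma}\label{lem:rigid}
If \eqref{eq:null} is constant on $P$ with value $y$, then $y=0$, and $\sum_jq_j\delta_{\tau_j(n)}=0$ in $\mathbb Q^{(\omega)}$ for infinitely many $n\in P$.
\end{lemma}

\begin{proof}
Let $y=b+c_0$ with $b\in B$, $c_0\in C$. In the $C$-component of \eqref{eq:null} only $c(n)$ depends on $n$, so $c(n)=c_1$ is constant. Then $\sigma=c_1\in C$ and $\rho(\sigma)=c_1$, so the second summand vanishes; here we use that $\rho$ is the identity on $C$. Now $c_0=-\sum_ir_iz_{\alpha_i}$, and the $B$-component reads
\[
b-v(n)=\sum_ir_if_{\alpha_i}(k_i(n))+\sum_jq_jx_{\tau_j(n)} .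
\]
Thin out to $P'$ and merge equal pairs $(\alpha_i,k_i(n))$ and equal points $\tau_j(n)$. The right side converges to $b$ in norm, so by (C2) all merged coefficients of block terms are $0$. Merged terms share the same $\alpha$, so $\sum_ir_iz_{\alpha_i}=0$ and $c_0=0$. By (C3) the merged coefficients of letters are $0$, which is the second assertion for all $n\in P'$. Finally $b=v(n)$ on $P'$, so $b=0$.
\end{proof}

By Lemmas~\ref{lem:gen} and~\ref{lem:rigid}, $\mathcal N(\mathcal B_1)\subseteq\mathcal N(\mathcal B_2)$ are the null sequences of compatible convergences $\mathcal L\subseteq\mathcal L'$ on $G$. The sequence $(x_n)$ belongs to $\mathcal B_2$, so $x_n\to0$ in $\mathcal L'$.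

\begin{lemma}\label{lem:nosub}
No subsequence of $(x_n)$ converges in $\mathcal L$.
\end{lemma}

\begin{proof}
An $\mathcal L$-limit of $(x_{s(n)})$ is an $\mathcal L'$-limit, so it is $0$. Then on some infinite $P$ the map $n\mapsto x_{s(n)}$ equals a member $w$ of $\mathcal B_1$, with tasks $t_1,\dots,t_L$. The difference $x_{s(n)}-w(n)=0$ is an expression \eqref{eq:null}, and Lemma~\ref{lem:rigid} gives
\[
\delta_{s(n)}=\sum_{j\le L}q_j\bigl(2\delta_{a_j(n)}-\delta_{b_j(n)}\bigr)\quad\text{for infinitely many }n .
\]
For $L=0$ this is absurd. Otherwise let $Y$ be given by Proposition~\ref{prop:edges} for $\mathcal F=\{t_1,\dots,t_L\}$ and $N=L$. Since $a_j,b_j$ are finite-to-one, the identity holds for some $n$ with all $a_j(n),b_j(n)\notin Y$. Let $\theta$ be a potential for these edges. The functional $\delta_i\mapsto2^{\theta(i)}$ is $0$ on the right side and not on the left.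
\end{proof}

\section{Categorical compactness of $(G,\mathcal L)$}\label{sec:cc}

From now on, convergence in $G$ means convergence in $\mathcal L$. For partial sequences with the same domain write $w\approx w'$ if $w-w'\in\mathcal B_0$. This is an equivalence relation that can be added, multiplied by integers, and composed with strictly increasing maps. We verify the hypothesis of Lemma~\ref{lem:crit}.

\begin{lemma}\label{lem:generator}
Every $a\in C\setminus\{0\}$ is a generator of $(G,\mathcal L)$.
\end{lemma}

\begin{proof}
Let $K$ be a closed subgroup containing $a$, and let $\sigma\in\Sigma$. By Lemma~\ref{lem:sigma} there are integers $N_i$ with $N_ia\to\sigma$ in $\Sigma$. Then $(N_ia-\rho(\sigma))_i\in\mathcal B_0$, so $N_ia\to\rho(\sigma)$ in $G$ and $\rho(\sigma)\in K$. Hence $K\supseteq\rho(\Sigma)=G$.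
\end{proof}

\begin{lemma}\label{lem:cancel}
Let $w(n)\approx g+\sum_{j\le L}q_jx_{\tau_j(n)}$ on $P$, with $g\in G$, $q_j\in\mathbb Q$ and $\tau_j$ finite-to-one. Then there are strictly increasing $s,s':\omega\to P$ with $2w(s(k))-w(s'(k))\to g$.
\end{lemma}

\begin{proof}
If $L=0$, let $s=s'$ enumerate $P$. Otherwise thin out so that all $\tau_j$ are injective, let $t=(P,\tau_1,\dots,\tau_L)$, and put $s(k)=i_k$, $s'(k)=i'_k$ with the points of Proposition~\ref{prop:edges}. Then
\[
2w(i_k)-w(i'_k)-g\ \approx\ \sum_{j\le L}q_j\bigl(2x_{\tau_j(i_k)}-x_{\tau_j(i'_k)}\bigr),\qquad(\tau_j(i_k),\tau_j(i'_k))\in E_t,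
\]
so the left side belongs to $\mathcal B_1$.
\end{proof}

\begin{lemma}\label{lem:blocks}
Let $m_0<m_1<\cdots$ in $\omega$, and let $u_i\in B$ vanish off $[m_i,m_{i+1})$. There are an infinite $M\subseteq\omega$, $\lambda\in C$, $q_j\in\mathbb Q$ and finite-to-one $\tau_j:M\to\omega$ $(j\le L)$ with $u_i\approx\lambda+\sum_jq_jx_{\tau_j(i)}$ on $M$.
\end{lemma}

\begin{proof}
Apply (A2) to the increasing enumeration of $\{0\}\cup\{m_i:i\in\omega\}$. For some $\xi$ and infinitely many $i$ we get $[m_i,m_{i+1})\subseteq I^\xi_{k(i)}$ with distinct $k(i)$. Thin out so that $k$ is strictly increasing and its range has growing gaps. Then $k(i)\mapsto u_i$ is a $\xi$-function. By (C1) there is an infinite $M$ on which $u_i=v(i)+\sum_hr_hf_{\alpha_h}(k_h(i))+\sum_jq_jx_{\tau_j(i)}$ with $\|v(i)\|\to0$, $\alpha_h\in\Lambda$ and finite-to-one $k_h,\tau_j$. Put $\lambda=\sum_hr_hz_{\alpha_h}$.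
\end{proof}

In Lemma~\ref{lem:blocks} the element $\lambda$ may be $0$, for instance through a cancellation $f_\alpha(k)-f_\alpha(k')$. For alternative $(\beta)$ we need a nonzero limit; if all $z_\alpha$ were $0$, or if they canceled, we would learn only that $(0,0)\in\Gamma$. By (W3) no cancellation occurs among terms of the top rank $\xi$ inside a window. So we choose $\xi$ in such a way that terms of lower rank are too short to account for the block.

\begin{lemma}\label{lem:segment}
Let $b_\infty\in\Sigma^\omega$, $\varepsilon>0$ and $m_0<m_1<\cdots$ be such that each $[m_i,m_{i+1})$ contains some $j$ with $\|b_\infty(j)\|\ge\varepsilon$, and let $M\subseteq\omega$ be infinite. There are an infinite $S\subseteq\omega$, strictly increasing maps $k\mapsto i_k$ and $k\mapsto i'_k$ from $S$ to $M$ with $i_k<i'_k$, an element $a\in C\setminus\{0\}$, $q_j\in\mathbb Q$ and finite-to-one $\tau_j:S\to\omega$ with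
\[
b_\infty|[m_{i_k},m_{i'_k})\ \approx\ a+\sum_{j\le L}q_jx_{\tau_j(k)}\quad\text{on }S .
\]
\end{lemma}

\begin{proof}
For $\zeta<\mathfrak b$ let $M^\zeta_k=\{i\in M:m_i\in I^\zeta_k\}$, a finite set of consecutive elements of $M$, and $N_\zeta=\sup_k|M^\zeta_k|$. Take $0=n_0<n_1<\cdots$ such that $[n_l,n_{l+1})$ contains at least $l$ of the points $m_i$, $i\in M$. By (A2), for some $\zeta$ infinitely many blocks of $\Pi_\zeta$ contain an interval $[n_l,n_{l+1})$, with different $l$ for different blocks, so $N_\zeta=\infty$. Let $\xi$ be least with $N_\xi=\infty$; thus $N_\zeta<\infty$ for $\zeta<\xi$. Choose $S_0=\{k_0<k_1<\cdots\}$ with growing gaps and $|M^\xi_{k_l}|\ge l+2$. For $k\in S_0$ let $i_k=\min M^\xi_k$, $i'_k=\max M^\xi_k$ and $f(k)=b_\infty|[m_{i_k},m_{i'_k})$. Both endpoints lie in $I^\xi_k$, so $f$ is a $\xi$-function. By (C1), on an infinite subset of $S_0$,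
\begin{equation}\label{eq:capt}
f(k)-\sum_{h\le m}r_hf_{\alpha_h}(k_h(k))-\sum_{j\le L}q_jx_{\tau_j(k)}\longrightarrow0\quad\text{in norm},
\end{equation}
with $\alpha_h\in\Lambda$ of rank at most $\xi$, and we may take the sum reduced. Apply Lemma~\ref{lem:window} with the identity map as $k$, and restrict \eqref{eq:capt} to the windows $U(k)$. By (W1) this does not change $f(k)$, and by (W2) it only removes terms. So on an infinite $S\subseteq S_0$ we have \eqref{eq:capt} with all $r_h\neq0$ and, by (W3), with the indices $\alpha_h$ of rank $\xi$ pairwise distinct.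

\emph{Some $\alpha_h$ has rank $\xi$.} Suppose not. For $i\in M$ let $i^+$ be its successor in $M$. The interval $[m_{i_k},m_{i'_k})$ is the union of the $|M^\xi_k|-1$ \emph{pieces} $[m_i,m_{i^+})$, $i\in M^\xi_k\setminus\{i'_k\}$. An interval that meets $N$ pieces contains the left endpoints of all but the first of them. So a block of $\Pi_\zeta$ meets at most $N_\zeta+1$ pieces, and the supports of all terms of the two sums in \eqref{eq:capt} together meet at most $\sum_h(N_{\mathrm{rk}\,\alpha_h}+1)+L$ pieces, a finite number independent of $k$. As $|M^\xi_k|\to\infty$ on $S$, for almost all $k$ some piece $[m_i,m_{i^+})$ is met by no term. It contains $[m_i,m_{i+1})$, hence a point $j$ with $\|b_\infty(j)\|\ge\varepsilon$, and at coordinate $j$ the left side of \eqref{eq:capt} equals $b_\infty(j)$. This contradicts \eqref{eq:capt}.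

Put $a=\sum_hr_hz_{\alpha_h}\in C$. If $\alpha_h$ has rank $\xi$, then $\alpha_{h'}\neq\alpha_h$ for $h'\ne h$, so the coefficient of $z_{\alpha_h}$ in $a$ is $r_h\ne0$. By linear independence $a\ne0$, and \eqref{eq:capt} gives $f(k)\approx a+\sum_jq_jx_{\tau_j(k)}$.
\end{proof}

\begin{proposition}\label{prop:alt}
Every sequence $(y_n)$ in $(G,\mathcal L)$ satisfies $(\alpha)$ or $(\beta)$ of Lemma~\ref{lem:crit}.
\end{proposition}

\begin{proof}
If a subsequence satisfies $(\alpha)$ or $(\beta)$, so does the sequence. Write $y_n=b_n+c_n$ with $b_n\in B$, $c_n\in C$. Since $\Sigma\times\Sigma^\omega$ is compact and metrizable, we may assume that $c_n\to\sigma$ in $\Sigma$ and $b_n(j)\to b_\infty(j)$ for all $j$, with $b_\infty\in\Sigma^\omega$. Then $c_n\approx\rho(\sigma)$.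

\emph{Case 1: $b_\infty\in B$.} Put $m_0=0$ and choose recursively $n_0<n_1<\cdots$ and $m_0<m_1<\cdots$: given $m_i$, take $n_i$ with $\|(b_{n_i}-b_\infty)(j)\|<2^{-i}$ for $j<m_i$, and then $m_{i+1}$ with the same inequality for $j\ge m_{i+1}$, using $b_{n_i}-b_\infty\in B$. With $u_i=(b_{n_i}-b_\infty)|[m_i,m_{i+1})$ we have $\|b_{n_i}-b_\infty-u_i\|\le2^{-i}$, so $b_{n_i}\approx b_\infty+u_i$. By Lemma~\ref{lem:blocks}, on an infinite $M$,
\[
y_{n_i}\approx g+\sum_jq_jx_{\tau_j(i)},\qquad g=\rho(\sigma)+b_\infty+\lambda .
\]
Lemma~\ref{lem:cancel} gives $2y_{n_{s(k)}}-y_{n_{s'(k)}}\to g$, which is $(\alpha)$ with coefficients $2,-1$.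

\emph{Case 2: $b_\infty\notin B$.} The coordinatewise limit is not in $G$, so we pass to differences, in which long segments of $b_\infty$ appear as blocks. There is $\varepsilon>0$ with $\|b_\infty(j)\|\ge\varepsilon$ for infinitely many $j$. Put $m_0=0$ and choose recursively: given $m_i$, take $n_i>n_{i-1}$ with $\|(b_{n_i}-b_\infty)(j)\|<2^{-i}$ for $j<m_i$, and then $m_{i+1}>m_i$ such that $\|b_{n_i}(j)\|<2^{-i}$ for $j\ge m_{i+1}$ and $[m_i,m_{i+1})$ contains some $j$ with $\|b_\infty(j)\|\ge\varepsilon$. Let $u_i=b_{n_i}|[m_i,m_{i+1})$. The element $b_{n_i}-b_\infty|[0,m_i)-u_i$ of $B$ equals $b_{n_i}-b_\infty$ below $m_i$, vanishes on $[m_i,m_{i+1})$, and equals $b_{n_i}$ from $m_{i+1}$ on; so its norm is at most $2^{-i}$. By Lemma~\ref{lem:blocks}, on an infinite $M$,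
\[
y_{n_i}\approx\rho(\sigma)+b_\infty|[0,m_i)+\lambda+\sum_jq_jx_{\tau_j(i)} .
\]
Take $S$, $i_k<i'_k$, $a$, $q^*_j$, $\tau^*_j$ from Lemma~\ref{lem:segment} for this $M$, and put $\Delta_k=y_{n_{i'_k}}-y_{n_{i_k}}$ for $k\in S$. Composing the last relation with $k\mapsto i'_k$ and $k\mapsto i_k$ and subtracting, we see that $\rho(\sigma)+\lambda$ cancels and
\[
\Delta_k\approx b_\infty|[m_{i_k},m_{i'_k})+\sum_jq_j\bigl(x_{\tau_j(i'_k)}-x_{\tau_j(i_k)}\bigr)\approx a+\sum_jq^*_jx_{\tau^*_j(k)}+\sum_jq_j\bigl(x_{\tau_j(i'_k)}-x_{\tau_j(i_k)}\bigr).
\]
All letter positions are finite-to-one functions of $k\in S$. Lemma~\ref{lem:cancel} gives $2\Delta_{s(k)}-\Delta_{s'(k)}\to a$. The left side is a combination of four subsequences of $(y_n)$ with coefficients $2,-2,-1,1$, whose sum is $0$, and $a$ is a generator by Lemma~\ref{lem:generator}. This is $(\beta)$.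
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $(G,\mathcal L)$ is c-compact by Proposition~\ref{prop:alt} and Lemma~\ref{lem:crit}. We have $\mathcal L\subseteq\mathcal L'$ and $x_n\to0$ in $\mathcal L'$, while no subsequence of $(x_n)$ converges in $\mathcal L$ by Lemma~\ref{lem:nosub}. So $\mathcal L\ne\mathcal L'$, and $(G,\mathcal L)$ is neither sequentially compact nor coarse.
\end{proof}

\begin{remark}
By Theorem~\ref{thm:ramsey}, some family $\mathcal C_{x,k}$ of $(G,\mathcal L)$ is not Ramsey. One such is $\mathcal C=\mathcal C_{x,(2,-1)}$ for the sequence $x$ of letters. For infinite $A$, the task $(A,\mathrm{id})$ gives $\{i_0<i'_0<\cdots\}\in[A]^\omega\cap\mathcal C$ with $2x_{i_k}-x_{i'_k}\to0$. If $[A]^\omega\subseteq\mathcal C$, then $x|_A$ is Cauchy by Lemma~\ref{lem:good}, so $x_{i_k}=(2x_{i_k}-x_{i'_k})-(x_{i_k}-x_{i'_k})\to0$, contrary to Lemma~\ref{lem:nosub}.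
\end{remark}

\begin{thebibliography}{9}

\bibitem{CG}
\emph{Convergence groups: sequential compactness and generalizations},
\texttt{https://rendiconti.dmi.units.it/volumi/25/10.pdf}

\bibitem{Silver}
Silver, J. Symbolic Logic 35 (1970).

\end{thebibliography}
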